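\title{Prime group algebras of locally finite groups\\ with directly finite maximal quotient ring}

\begin{abstract}
For every field $K$ we construct a locally finite group $G$ of cardinality $\aleph_1$ such that the group algebra $KG$ is prime and von Neumann regular while its maximal right quotient ring $Q(KG)$ is directly finite. This refutes the assertion that $Q(KG)$ is simple and directly infinite for every nontrivial locally finite group $G$ with $KG$ prime and nonsingular. The group is an iterated wreath product of length $\omega_1$. The main step shows that every essential right ideal of $KG$ has normalized rank $1$; it combines an averaging argument, Rado's theorem on independent transversals and a determinant over a polynomial ring. The ring $Q(KG)$ is simple and carries a rank function for which $KG$ is dense.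
\end{abstract}

\section{Introduction}

\subsection{The problem}

Rings are associative with $1$. A submodule $A$ of a module $C$ is \emph{essential} in $C$ if $A\cap D\neq 0$ for every nonzero submodule $D$ of $C$. A ring $R$ is \emph{prime} if $rRr'\neq 0$ whenever $r,r'\neq 0$; it is (von Neumann) \emph{regular} if every $r$ satisfies $rsr=r$ for some $s$; it is \emph{right nonsingular} if $rJ=0$ with $J$ an essential right ideal forces $r=0$. It is \emph{directly infinite} if there are $x,y\in R$ with $xy=1$ and $yx\ne 1$, and \emph{directly finite} otherwise.

A right nonsingular ring $R$ is a subring of its \emph{maximal right quotient ring} $Q=Q(R)$, of which we use the following standard properties.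
\begin{itemize}
\item[(Q1)] The right $R$-module $Q$ is injective, and $R$ is essential in it.
\item[(Q2)] The ring $Q$ is regular and right self-injective (that is, injective as a right $Q$-module).
\end{itemize}
By (Q1), every $R$-homomorphism from a right ideal $J$ of $R$ into $R$ extends to a homomorphism $R\to Q$ and is therefore left multiplication by an element of $Q$. One should think of the elements of $Q$ as maps defined on essential right ideals: the smaller an essential right ideal can be, the more room there is for such maps. If $R$ is prime then so is $Q$: given $q,q'\neq0$ in $Q$, choose $r,r'\in R$ with $qr$ and $q'r'$ nonzero elements of $R$; then $qrRq'r'\neq 0$.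

Let $K$ be a field and $G$ a \emph{locally finite} group, meaning that every finite subset of $G$ lies in a finite subgroup. The group algebra $KG$ is directly finite, because an equation $xy=1$ takes place in a finite-dimensional algebra $KF$ with $F\le G$ finite. Whether $Q(KG)$ is directly finite is another matter. For $G=1$ it is, since $Q(K)=K$. By Connell's theorem \cite{Connell}, $KG$ is prime if and only if $G$ has no nontrivial finite normal subgroup; so when $KG$ is prime and $G\ne1$, the group is infinite. For such groups the following results are quoted in \cite{MQR}. Let $G$ be a nontrivial locally finite group with $KG$ prime and nonsingular.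
\begin{itemize}
\item[(i)] \cite[Theorem 9]{MQR} If all conjugacy classes of $G$ are countable, then $Q(KG)$ is simple and directly infinite.
\item[(ii)] The same conclusion holds when $G$ is the restricted symmetric group on an infinite set.
\item[(iii)] The same conclusion holds when $G$ is solvable.
\item[(iv)] In every case $Q(KG)$ has at most one nonzero proper two-sided ideal.
\end{itemize}
Classes (ii) and (iii) contain groups of every infinite size, and this suggests that the countability hypothesis in (i) can be dropped.

\medskip\noindent
\textbf{Problem} (\cite{MQR}). \emph{Let $G$ be any nontrivial locally finite group and $K$ a field such that $KG$ is prime and nonsingular. Is $Q(KG)$ simple and directly infinite?}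
\medskip

The answer is no, over every field.

\subsection{The construction and the results}\label{ss:results}

Fix a field $K$. Conditions on elements of order $\operatorname{char}K$ are vacuous when $\operatorname{char}K=0$. Fix a finite group $S$ with $|S|$ invertible in $K$ and an absolutely irreducible left $KS$-module $M$ with $d=\dim_KM\ge2$; absolute irreducibility means that the action map $KS\to\operatorname{End}_K(M)$ is surjective. Such a pair exists over every field (Lemma~\ref{lem:SM}).

For a group $H$, the \emph{restricted wreath product} is $S\wr H=N\rtimes H$, where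
\[
N=\bigoplus_{g\in H}S_g,\qquad S_g=\{s^{(g)}:s\in S\}\cong S,\qquad h\,s^{(g)}h^{-1}=s^{(hg)}\quad(h\in H).
\]
We regard $H$ as a subgroup of $S\wr H$. Let $G_0$ be any locally finite group with no element of order $\operatorname{char}K$, for instance $G_0=1$, and define by transfinite recursion
\begin{equation}\label{eq:G}
G_{\alpha+1}=S\wr G_\alpha,\qquad G_\lambda=\bigcup_{\alpha<\lambda}G_\alpha\ \ (\lambda\text{ a limit ordinal}),\qquad G=G_{\omega_1}.
\end{equation}

\begin{theorem}\label{thm:A}
The group $G$ of \eqref{eq:G} is nontrivial and locally finite, $KG$ is von Neumann regular (hence nonsingular) and prime, and $Q(KG)$ is directly finite. Hence \textup{(i)} does not extend to all locally finite groups, over any field $K$.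
\end{theorem}

The proof measures right ideals by their density in the finite subgroup algebras. For a locally finite group $\Gamma$, a right ideal $J$ of $K\Gamma$ and a finite subgroup $F\le\Gamma$, put
\begin{equation}\label{eq:rk}
\rho_F(J)=\frac{\dim_K(J\cap KF)}{|F|},\qquad \operatorname{rk}J=\sup_F\rho_F(J)\in[0,1].
\end{equation}
A \emph{rank function} on a regular ring $Q$ is a map $\nu\colon Q\to[0,1]$ with $\nu(1)=1$, $\nu(q)>0$ for $q\neq0$, $\nu(qq')\le\min(\nu(q),\nu(q'))$, and $\nu(e+e')=\nu(e)+\nu(e')$ for orthogonal idempotents $e,e'$; its \emph{rank metric} is $(q,q')\mapsto\nu(q-q')$. The \emph{canonical rank function} of $KG$ sends $r\in KF$ to $\dim(rKF)/|F|$; by Lemma~\ref{lem:rk}(a) this number is $\operatorname{rk}(rKG)$ and so does not depend on $F$.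

\begin{theorem}\label{thm:B}
Let $G$ be the group of \eqref{eq:G}.
\begin{itemize}
\item[(1)] Every essential right ideal of $KG$ has rank $1$.
\item[(2)] The ring $Q(KG)$ is simple. It carries a rank function extending the canonical rank function of $KG$, and $KG$ is dense in $Q(KG)$ for the rank metric.
\item[(3)] Every locally finite group $G_0$ without elements of order $\operatorname{char}K$ embeds in such a group $G$, with $|G|=\max(|G_0|,\aleph_1)$. With $G_0=1$ we get $|G|=\aleph_1$, which by \textup{(i)} is the least possible cardinality of a counterexample.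
\end{itemize}
\end{theorem}

Thus in these examples it is direct infiniteness that fails; simplicity survives.

\subsection{The idea}

Section~\ref{sec:rank} translates the problem into one about $KG$: the ring $Q(KG)$ is directly infinite exactly when some essential right ideal can be embedded into a right ideal that is not essential. Embeddings do not lower the rank, and right ideals of rank $1$ are essential. So $Q(KG)$ is directly finite as soon as all essential right ideals have rank $1$.

To force this we must make every right ideal $J$ of rank $r<1$ inessential. The rank of $J$ is a supremum, approached along a sequence of finite subgroups, and a sequence in $G$ lies in some $G_\alpha$ with $\alpha<\omega_1$. The key result, Proposition~\ref{prop:key}, says that the next wreath product $G_{\alpha+1}$ contains a nonzero $x\in KG_{\alpha+1}$ whose right ideal misses the extension of every right ideal of $KG_\alpha$ of density at most $r$. If $J$ were essential it would meet $xKG$, and this intersection would add positive rank on top of the rank $r$ already reached in $KG_\alpha$. Sections~\ref{sec:groups}--\ref{sec:A} carry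 this out and prove Theorems~\ref{thm:A} and~\ref{thm:B}(1); Section~\ref{sec:B} proves the rest of Theorem~\ref{thm:B}.

\section{Direct finiteness and rank}\label{sec:rank}

\subsection{A criterion for direct infiniteness}

We use four standard facts about modules over any ring.
\begin{itemize}
\item[(E1)] If $A\le B\le C$, then $A$ is essential in $C$ if and only if $A$ is essential in $B$ and $B$ is essential in $C$. If $A$ is essential in $C$ and $D\le C$, then $A\cap D$ is essential in $D$.
\item[(E2)] If $\psi\colon B\to C$ is a homomorphism and $A$ is essential in $C$, then $\psi^{-1}(A)$ is essential in $B$.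
\item[(E3)] If $A$ is essential in $C$ and $A'$ in $C'$, then $A\oplus A'$ is essential in $C\oplus C'$.
\item[(E4)] If $A\le C$ and $D\le C$ is maximal with $A\cap D=0$ (such $D$ exists by Zorn's lemma), then $A\oplus D$ is essential in $C$.
\end{itemize}
For $R$ right nonsingular and $q\in Q(R)$ let $(R:q)=\{r\in R:qr\in R\}$. By (Q1) and (E2), applied to $r\mapsto qr$, this right ideal is essential in $R$.

\begin{lemma}\label{lem:crit}
Let $R$ be right nonsingular. Then $Q=Q(R)$ is directly infinite if and only if there are an essential right ideal $J$ of $R$ and an injective $R$-homomorphism $\varphi\colon J\to R$ whose image is not essential in $R$.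
\end{lemma}

\begin{proof}
Suppose $xy=1$ and $c=yx\neq1$ in $Q$. Then $c^2=y(xy)x=c$ and $cy=y$, and left multiplication by $y$ is injective. Let $J=(R:y)$ and $\varphi(r)=yr$. The image $yJ$ lies in $cQ$. The right ideal $(1-c)Q\cap R$ is nonzero by (Q1), and it meets $yJ$ inside $(1-c)Q\cap cQ=0$. So $yJ$ is not essential.

Conversely, let $\varphi$ be given; it is left multiplication by some $y\in Q$. The kernel of left multiplication by $y$ on $Q$ meets $J$ trivially, and $J$ is essential in $Q$ by (E1), so this kernel is $0$. Choose $x$ with $yxy=y$. Then $y(xy-1)=0$ gives $xy=1$. If also $yx=1$, left multiplication by $y$ is an automorphism of the $R$-module $Q$, so $yJ=\varphi(J)$ is essential in $Q$ and hence in $R$, contrary to assumption.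
\end{proof}

\subsection{The rank of a right ideal}

Let $\Gamma'\le\Gamma$ be groups and let $t$ run over representatives of the right cosets $\Gamma' t$, with $1$ among them. Then $K\Gamma=\bigoplus_tK\Gamma'\,t$, and for a right ideal $A$ of $K\Gamma'$ we have $A\,K\Gamma=\bigoplus_tAt$. Three consequences, for right ideals $A,B$ of $K\Gamma'$, will be used repeatedly:
\begin{itemize}
\item[(F1)] $A\,K\Gamma\cap K\Gamma'=A$;
\item[(F2)] if $A\cap B=0$, then $A\,K\Gamma\cap B\,K\Gamma=0$;
\item[(F3)] if $\Gamma$ is finite, then $\dim(A\,K\Gamma)/|\Gamma|=\dim A/|\Gamma'|$.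
\end{itemize}
Now let $\Gamma$ be locally finite and $R=K\Gamma$. If $F\le F'$ are finite subgroups and $J$ is a right ideal of $R$, then $J\cap KF'\supseteq(J\cap KF)KF'$, so $\rho_F(J)\le\rho_{F'}(J)$ by (F3). Any two finite subgroups lie in a third, so the supremum in \eqref{eq:rk} is a limit along larger and larger $F$.

\begin{lemma}\label{lem:rk}
Let $J,J'$ be right ideals of $R=K\Gamma$, with $\Gamma$ locally finite.
\begin{itemize}
\item[(a)] If $J\subseteq J'$ then $\operatorname{rk}J\le\operatorname{rk}J'$; if $J\ne0$ then $\operatorname{rk}J>0$; and $\operatorname{rk}(rR)=\dim(rKF)/|F|$ for $r\in KF$, $F$ finite.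
\item[(b)] $\operatorname{rk}(J+J')\le\operatorname{rk}J+\operatorname{rk}J'$, with equality if $J\cap J'=0$.
\item[(c)] If $\varphi\colon J\to R$ is an injective $R$-homomorphism, then $\operatorname{rk}\varphi(J)\ge\operatorname{rk}J$.
\item[(d)] If $\operatorname{rk}J=1$, then $J$ is essential.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Monotonicity holds for each $\rho_F$. A nonzero element of $J$ lies in some $KF$, and then $\rho_F(J)>0$. For finite $F'\ge F$ we have $rR\cap KF'=rKF'$ by (F1), so $\rho_{F'}(rR)=\dim(rKF)/|F|$ by (F3).

(b) Given $F$, write each member of a basis of $(J+J')\cap KF$ as a sum of an element of $J$ and an element of $J'$, and choose a finite $F'\ge F$ such that $KF'$ contains all these summands. Then $\big((J+J')\cap KF\big)KF'\subseteq(J\cap KF')+(J'\cap KF')$, and (F3) gives $\rho_F(J+J')\le\rho_{F'}(J)+\rho_{F'}(J')$. This proves the inequality. If $J\cap J'=0$, let $F_1,F_2$ be finite subgroups and $F$ a finite subgroup containing both. From $(J+J')\cap KF\supseteq(J\cap KF)\oplus(J'\cap KF)$ we get $\operatorname{rk}(J+J')\ge\rho_F(J)+\rho_F(J')\ge\rho_{F_1}(J)+\rho_{F_2}(J')$; take suprema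 over $F_1$ and $F_2$.

(c) Given $F$, choose a finite $F'\ge F$ with $\varphi(J\cap KF)\subseteq KF'$; this is possible because $\varphi$ is $K$-linear and $J\cap KF$ is finite-dimensional. Then $\varphi$ embeds $(J\cap KF)KF'$ into $\varphi(J)\cap KF'$, so $\rho_{F'}(\varphi(J))\ge\rho_F(J)$ by (F3).

(d) If $I\cap J=0$, then $1\ge\operatorname{rk}I+\operatorname{rk}J$ by (b), so $\operatorname{rk}I=0$ and $I=0$ by (a).
\end{proof}

\begin{corollary}\label{cor:df}
Let $\Gamma$ be locally finite with $K\Gamma$ right nonsingular. If every essential right ideal of $K\Gamma$ has rank $1$, then $Q(K\Gamma)$ is directly finite.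
\end{corollary}

\begin{proof}
If $J$ is essential and $\varphi\colon J\to K\Gamma$ is injective, then $\varphi(J)$ has rank $1$ by Lemma~\ref{lem:rk}(c) and is essential by Lemma~\ref{lem:rk}(d). Apply Lemma~\ref{lem:crit}.
\end{proof}

For example, the augmentation ideal of $K\Gamma$ meets $KF$ in a subspace of dimension $|F|-1$, so for infinite $\Gamma$ it has rank $1$. The converse of Lemma~\ref{lem:rk}(d) is far from automatic, and the following remark shows what the construction has to prevent.

\begin{remark}[thin essential ideals in the countable case]\label{rem:countable}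
Let $K$ be countable and let $\Gamma$ be a countably infinite locally finite group without elements of order $\operatorname{char}K$ such that $R=K\Gamma$ is prime. Then $R$ has essential right ideals of rank at most $\varepsilon$ for every $\varepsilon>0$. Indeed, list the nonzero elements $r_1,r_2,\dots$ of $R$ and choose finite subgroups $F_n$ with $|F_n|\ge2^n/\varepsilon$. The idempotent $e_n=|F_n|^{-1}\sum_{g\in F_n}g$ has $e_nKF_n=Ke_n$, so $\operatorname{rk}(e_nR)=1/|F_n|$. By primeness there is $0\neq b_n=r_nz_ne_n$ with $z_n\in R$, and $\operatorname{rk}(b_nR)\le\operatorname{rk}(e_nR)$ by Lemma~\ref{lem:rk}(a), since $\dim(b_nKF)\le\dim(e_nKF)$ for a finite $F$ with $r_n,z_n,e_n\in KF$. The right ideal $J=\sum_nb_nR$ meets every $r_nR$, so it is essential. Each $J\cap KF$ lies in a finite partial sum, so $\operatorname{rk}J\le\sum_n\varepsilon2^{-n}=\varepsilon$ by Lemma~\ref{lem:rk}(b).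
\end{remark}

The argument spends a summable amount of rank on each of countably many demands. In an uncountable group there are uncountably many demands, and the aim is to make them so independent that no budget below $1$ can meet them all.

\section{The groups $G_\alpha$}\label{sec:groups}

\begin{lemma}\label{lem:SM}
Over every field $K$ there is a pair $(S,M)$ as in Section~\ref{ss:results}. If $\operatorname{char}K\neq2$ one can take for $S$ the dihedral group of order $8$ and $M=K^2$; if $\operatorname{char}K=2$ one can take $S=\mathbb F_8^*\rtimes\operatorname{Gal}(\mathbb F_8/\mathbb F_2)$, of order $21$, and $M=K\otimes_{\mathbb F_2}\mathbb F_8$.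
\end{lemma}

\begin{proof}
Let $\operatorname{char}K\ne2$ and let $S$ be the group of signed permutation matrices in $GL_2(K)$, the symmetries of the square. The span of $1$ and $\operatorname{diag}(1,-1)$ contains the two diagonal matrix units, and multiplying these by the coordinate swap gives the other two. So $KS$ maps onto $M_2(K)$.

Let $\operatorname{char}K=2$. The group $S$ acts $\mathbb F_2$-linearly on $\mathbb F_8$ through multiplication by a generator $\zeta$ of $\mathbb F_8^*$ and the Frobenius map $\phi(c)=c^2$. Surjectivity of $KS\to\operatorname{End}_K(M)$ may be tested after extending scalars to an algebraic closure $\overline K$. The characteristic polynomial of multiplication by $\zeta$ is the minimal polynomial of $\zeta$ over $\mathbb F_2$, whose roots are three distinct elements $\theta,\theta^2,\theta^4$ of $\overline K$. In an eigenbasis, polynomials in $\zeta$ therefore give all diagonal matrices. From $\phi\zeta=\zeta^2\phi$ we get $\zeta\phi^{-1}=\phi^{-1}\zeta^2$, so $\phi^{-1}$ carries the eigenline for an eigenvalue to the eigenline for its square and permutes the three eigenlines cyclically. Products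 of diagonal matrix units with powers of $\phi$ give nonzero multiples of all matrix units.
\end{proof}

For $T\subseteq H$ write $N_T=\bigoplus_{g\in T}S_g\le S\wr H$.

\begin{lemma}\label{lem:fin}
Let $H$ be locally finite. For a finite subgroup $E\le H$ the set $N_EE$ is a subgroup of $S\wr H$ of order $|S|^{|E|}|E|$. Every finite subset of $S\wr H$ lies in $N_EE$ for some finite $E\le H$, and $E$ can be chosen to contain any given finite subgroup of $H$.
\end{lemma}

\begin{proof}
Conjugation by $h\in E$ maps $S_g$ to $S_{hg}$, so $E$ normalizes $N_E$. Given finitely many elements $n_ih_i$ with $n_i\in N_{T_i}$, $T_i$ finite and $h_i\in H$, let $E$ be generated by the $T_i$, the $h_i$ and the given finite subgroup.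
\end{proof}

\begin{proposition}\label{prop:G}
The group $G$ is nontrivial and locally finite and has no element of order $\operatorname{char}K$. The algebra $KF$ is semisimple for every finite $F\le G$, and $KG$ is regular, right nonsingular and prime.
\end{proposition}

\begin{proof}
We show by induction on $\alpha$ that $G_\alpha$ is locally finite with all finite subgroups of order invertible in $K$. For $\alpha=0$ this is the hypothesis together with Cauchy's theorem. At a successor step, Lemma~\ref{lem:fin} puts every finite subset, in particular every finite subgroup, inside a group of order $|S|^{|E|}|E|$, which is invertible in $K$. At a limit step every finite subset lies in an earlier term. Since $S\neq1$, the chain $(G_\alpha)$ is strictly increasing; so $G\neq1$, and $G_\alpha$ is infinite for $\alpha\ge\omega$.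

By Maschke's theorem each $KF$ is semisimple, hence regular, and every element of $KG$ lies in some $KF$; so $KG$ is regular. A regular ring is right nonsingular: if $r=rsr\ne0$, then $e=sr$ is a nonzero idempotent with $re=r$, and the right annihilator of $r$ is the right ideal generated by $1-e$, which meets the one generated by $e$ trivially.

By Connell's theorem \cite{Connell} it remains to see that every $g\neq1$ has infinitely many conjugates, for then $g$ lies in no finite normal subgroup. Choose $\alpha$ with $\omega\le\alpha<\omega_1$ and $g\in G_\alpha$, and fix $1\ne s\in S$. For $h\in G_\alpha$ we have in $G_{\alpha+1}$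
\[
s^{(h)}\,g\,\big(s^{(h)}\big)^{-1}=s^{(h)}\cdot g\,(s^{-1})^{(h)}g^{-1}\cdot g=s^{(h)}(s^{-1})^{(gh)}\,g .
\]
As $gh\neq h$, the component in $N$ is nontrivial exactly in the coordinates $h$ and $gh$. A given two-element set arises from at most two values of $h$, and $G_\alpha$ is infinite, so there are infinitely many such conjugates.
\end{proof}

\begin{remark}
Take $G_0=1$ and $S$ as in Lemma~\ref{lem:SM}. By Lemma~\ref{lem:fin} and induction every finite subgroup of $G$ is solvable, and for $\operatorname{char}K\ne2$ it is a $2$-group. So in (iii) solvability of $G$ cannot be replaced by solvability of its finite subgroups.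
\end{remark}

\section{One wreath product step}\label{sec:key}

\begin{proposition}\label{prop:key}
Let $H$ be a locally finite group, $P\le H$ a finite subgroup of order $k\ge2$, and $H'=S\wr H$. There is $0\neq x\in KH'$ such that for every finite subgroup $E$ with $P\le E\le H$ and every right ideal $A$ of $KE$ with $\dim A\le(1-\frac1k)|E|$,
\[
x\,KH'\cap A\,KH'=0 .
\]
\end{proposition}

The force of the statement is that one $x$, depending only on $P$, serves for all $E$ and $A$. We first turn the conclusion into a statement of multilinear algebra, which will also show how to choose $x$.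

\subsection{Reduction to induced modules}

For finite $T\subseteq H$ we have $KN_T=\bigotimes_{g\in T}KS_g$; for $z\in KS$ let $z^{(g)}$ be its copy in $KS_g$. Let $E\le H$ be finite and $L=N_EE$. The right ideals $xKL$ and $A\,KL$ arise from $KL$ by \emph{left} multiplication, so they are compatible with any decomposition of $KL$ into left ideals. The base group supplies such a decomposition. For a family $(U^{(g)})_{g\in E}$ of simple left $KS$-modules let
\begin{equation}\label{eq:V}
U=\bigotimes_{g\in E}U^{(g)},\qquad V=KL\otimes_{KN_E}U=\bigoplus_{t\in E}t\otimes U,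
\end{equation}
where $S_g$ acts on the factor $U^{(g)}$ of $U$. We identify $V$ with $KE\otimes_KU$. The action of $h\in E$ and $m\in KN_E$ is then
\begin{equation}\label{eq:action}
h(t\otimes u)=ht\otimes u,\qquad m(t\otimes u)=t\otimes(t^{-1}mt)u,\qquad\text{where } t^{-1}s^{(g)}t=s^{(t^{-1}g)} .
\end{equation}

\begin{lemma}\label{lem:red}
Let $x\in KL$ and let $A$ be a right ideal of $KE$. Then $AV=A\otimes U$ for every $V$ as in \eqref{eq:V}, and $xKL\cap A\,KL=0$ if and only if $xV\cap(A\otimes U)=0$ for every such $V$.
\end{lemma}

\begin{proof}
For $z\in A$ we have $z(t\otimes u)=zt\otimes u\in A\otimes U$ and $z\otimes u=z(1\otimes u)$, so $AV=A\otimes U$. By Maschke's theorem the left module $KS$ is a direct sum of simple modules, among which every simple module occurs. Distributing the tensor product $KN_E=\bigotimes_gKS_g$ over these sums writes $KN_E$ as a direct sum of modules $U$, among which every $U$ occurs. Hence $KL=KL\otimes_{KN_E}KN_E=\bigoplus_jV_j$ with left ideals $V_j$ that are isomorphic to, and exhaust, the modules \eqref{eq:V}. Now $xKL=\bigoplus_jxV_j$ and $A\,KL=\bigoplus_jAV_j$ with $xV_j,AV_j\subseteq V_j$,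 so $xKL\cap A\,KL=\bigoplus_j(xV_j\cap AV_j)$.
\end{proof}

The subspace $A\otimes U$ is the kernel of $KE\otimes U\to(KE/A)\otimes U$. Consider a tensor $\sum_{a\in P}a\otimes\xi_a$ with \emph{linearly independent} $\xi_a\in U$. Its image $\sum_a(a+A)\otimes\xi_a$ vanishes only if $a\in A$ for all $a$, which is impossible for a proper right ideal $A$. So we want an $x$ that produces tensors of this kind, and this needs modules $U$ of dimension at least $k$.

\subsection{The element $x$}

Let $e_1=|S|^{-1}\sum_{s\in S}s$, and let $e_M\in KS$ be the central idempotent that acts as the identity on $M$ and as $0$ on the simple modules not isomorphic to $M$. In the same way $e_1$ singles out the trivial module. The simple algebra $e_MKS$ acts faithfully on $M$, so absolute irreducibility gives $e_MKS\cong\operatorname{End}_K(M)$; also $e_1KS\cong K$. Put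
\[
f=e_1^{(1)}\prod_{a\in P\setminus\{1\}}e_M^{(a)}\in KN_P,\qquad U_0=\bigotimes_{a\in P}U_0^{(a)},
\]
where $U_0^{(1)}=K$ is trivial and $U_0^{(a)}=M$ for $a\neq1$. Then $f$ is a central idempotent of $KN_P$, and the action on $U_0$ gives
\[
fKN_P\cong K\otimes\operatorname{End}_K(M)^{\otimes(k-1)}\cong\operatorname{End}_K(U_0).
\]
Since $\dim U_0=d^{\,k-1}\ge2^{k-1}\ge k$, there are linearly independent $\xi_a\in U_0$ $(a\in P)$. Fix a linear functional $\eta\neq0$ on $U_0$, let $m_a\in fKN_P$ be the element acting on $U_0$ by $u\mapsto\eta(u)\xi_a$, and put
\[
x=\sum_{a\in P}a\,m_a\in K[N_PP].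
\]
The subspaces $aKN_P$ $(a\in P)$ are independent and $m_a\neq0$, so $x\neq0$.

Let $P\le E$ and let $V$ be as in \eqref{eq:V}. By \eqref{eq:action},
\[
x(t\otimes u)=\sum_{a\in P}at\otimes(t^{-1}m_at)u,\qquad t^{-1}ft=e_1^{(t^{-1})}\prod_{a\neq1}e_M^{(t^{-1}a)} .
\]
Call $t\in E$ \emph{active} if $U^{(t^{-1})}$ is trivial and $U^{(t^{-1}a)}\cong M$ for all $a\in P\setminus\{1\}$, and let $\Sigma$ be the set of active elements. If $t$ is not active, one of the commuting factors of $t^{-1}ft$ kills $U$; since $m_a=m_af$, we get $x(t\otimes U)=0$.

The trivial factor in $f$ is there to keep active elements apart. If $t$ is active and $1\neq a\in P$, then $U^{((at)^{-1})}=U^{(t^{-1}a^{-1})}\cong M$ is not trivial, so $at$ is not active. Hence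
\begin{equation}\label{eq:disj}
\text{the cosets }Pt\ (t\in\Sigma)\text{ are pairwise disjoint, and so are the cosets }t^{-1}P=(Pt)^{-1}.
\end{equation}
For $t\in\Sigma$ let $U_t=\bigotimes_{g\in t^{-1}P}U^{(g)}$ and $U_t'=\bigotimes_{g\in E\setminus t^{-1}P}U^{(g)}$, so that $U=U_t\otimes U'_t$. Tensoring $KS$-isomorphisms $U_0^{(a)}\to U^{(t^{-1}a)}$ gives a linear bijection $\theta_t\colon U_0\to U_t$ with $\theta_t(mu)=(t^{-1}mt)\theta_t(u)$ for $m\in KN_P$; it suffices to check this for $m=s^{(a)}$, where both sides apply $s$ to the factor indexed by $t^{-1}a$. Put $\xi_a^{(t)}=\theta_t(\xi_a)$ and $\eta_t=\eta\circ\theta_t^{-1}$. Then $t^{-1}m_at\in KN_{t^{-1}P}$ acts on $U_t\otimes U_t'$ by $u\mapsto\xi_a^{(t)}\otimes(\eta_t\otimes1)(u)$. The vector $(\eta_t\otimes1)(u)$ does not depend on $a$, and it takes every value in $U_t'$ because $\eta\neq0$. Therefore $xV$ consists exactly of the elements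
\begin{equation}\label{eq:xV}
v=\sum_{t\in\Sigma}\ \sum_{a\in P}at\otimes\big(\xi_a^{(t)}\otimes w_t\big),\qquad w_t\in U_t' .
\end{equation}

\subsection{Small cases}\label{ss:small}

\emph{One active element.} If $\Sigma=\{t\}$, which is the only nonempty possibility when $E=P$, then $v=\sum_aat\otimes(\xi_a^{(t)}\otimes w_t)$. For $w_t\neq0$ the vectors $\xi_a^{(t)}\otimes w_t$ are independent, so $v\notin A\otimes U$ for every proper right ideal $A$, as observed after Lemma~\ref{lem:red}.

\emph{Two active elements.} Now the contributions of different $t$ can cancel modulo $A$. Let $P=\{1,a\}$ and let $E=\{1,a,b,ab\}$ be the Klein four-group. Take $U^{(1)},U^{(b)}$ trivial and $U^{(a)}=U^{(ab)}=M$. Then $\Sigma=\{1,b\}$, $U=U_1\otimes U_b=M\otimes M$, and \eqref{eq:xV} reads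
\[
v=1\otimes(\xi_1\otimes w)+a\otimes(\xi_a\otimes w)+b\otimes(w'\otimes\xi_1)+ab\otimes(w'\otimes\xi_a),\qquad w,w'\in M .
\]
Let $A=(1-b)KE$. It has dimension $2=(1-\frac12)|E|$, the largest allowed, and $KE/A$ has basis $1+A=b+A$, $a+A=ab+A$. So $v\in A\otimes U$ means
\[
\xi_1\otimes w+w'\otimes\xi_1=0,\qquad\xi_a\otimes w+w'\otimes\xi_a=0 .
\]
If $w\ne0$, the first equation forces $w\in K\xi_1$ and the second $w\in K\xi_a$, against independence; so $w=0$, and then $w'=0$. To see the argument that generalizes, extend $\xi_1,\xi_a$ to a basis of $M$ and replace basis vectors by variables, $X_1,X_a,\dots$ in the first factor and $Y_1,Y_a,\dots$ in the second. Tensors become bilinear polynomials, $w$ and $w'$ become linear forms $W$ in the $Y$'s and $W'$ in the $X$'s, and the equations become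
\[
\begin{pmatrix}X_1&Y_1\\ X_a&Y_a\end{pmatrix}\begin{pmatrix}W\\ W'\end{pmatrix}=0 .
\]
The determinant $X_1Y_a-X_aY_1$ is nonzero: at $X_1=Y_a=1$, $X_a=Y_1=0$ it equals $1$. This substitution selects the elements $1\in P$ and $ab\in Pb$, one from each active coset, whose images in $KE/A$ are independent.

The bound on $\dim A$ cannot be dropped. If $A$ is the augmentation ideal of $KE$, of dimension $3$, there is only the equation $(\xi_1+\xi_a)\otimes w+w'\otimes(\xi_1+\xi_a)=0$, which has the solution $w=-w'=\xi_1+\xi_a\ne0$. Here $KE/A$ is one-dimensional and two independent representatives do not exist.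

The general proof thus has two parts: find representatives of the active cosets that are independent modulo $A$, and use them to show that a determinant is nonzero.

\subsection{Independent representatives}

We know nothing about $A$ except its dimension and that it is a right ideal. Invariance under right translation converts the dimension bound into a bound for every subset of $E$.

\begin{lemma}\label{lem:count}
Let $E$ be a finite group and $A$ a right ideal of $KE$. For $T\subseteq E$ let $\delta(T)$ be the dimension of the span of the image of $T$ in $KE/A$. Then $\delta(T)\ge|T|\,(1-\dim A/|E|)$.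
\end{lemma}

\begin{proof}
Right multiplication by $g\in E$ induces a linear automorphism of $KE/A$, so $\delta(Tg)=\delta(T)$. Choose $B\subseteq E$ mapping bijectively onto a basis of $KE/A$; then $|B|=|E|-\dim A$ and $\delta(Tg)\ge|Tg\cap B|$. Each element of $B$ lies in $Tg$ for exactly $|T|$ values of $g$. Summing over $g\in E$ gives $|E|\,\delta(T)\ge|T|\,(|E|-\dim A)$.
\end{proof}

Rado's theorem \cite{Rado} states that a finite family $(X_i)_{i\in I}$ of subsets of a finite matroid has an independent transversal if and only if $\bigcup_{i\in I'}X_i$ has rank at least $|I'|$ for all $I'\subseteq I$. We need only the matroid of linear dependence, where it reads as follows: \emph{if $(X_i)_{i\in I}$ is a finite family of finite subsets of a vector space, then there is a linearly independent family $(v_i)_{i\in I}$ with $v_i\in X_i$ if and only if $\bigcup_{i\in I'}X_i$ spans a subspace of dimension at least $|I'|$ for every $I'\subseteq I$.}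

\begin{lemma}\label{lem:trans}
Let $P\le E$ be finite groups with $|P|=k$, let $A$ be a right ideal of $KE$ with $\dim A\le(1-\frac1k)|E|$, and let $\Sigma\subseteq E$ be such that the cosets $Pt$ $(t\in\Sigma)$ are pairwise disjoint. Then there are $a_t\in P$ and linear functionals $\lambda_t$ on $KE$ $(t\in\Sigma)$ with $\lambda_\tau(A)=0$ and $\lambda_\tau(a_tt)=\delta_{\tau t}$ for all $\tau,t\in\Sigma$.
\end{lemma}

\begin{proof}
For $\Sigma'\subseteq\Sigma$ the union of the $Pt$ $(t\in\Sigma')$ has $k|\Sigma'|$ elements, so by Lemma~\ref{lem:count} its image in $KE/A$ spans a space of dimension at least $k|\Sigma'|\cdot\frac1k=|\Sigma'|$. Rado's theorem, applied to the images of the cosets, gives $a_t\in P$ such that the family $(a_tt+A)_{t\in\Sigma}$ is independent. Extend it to a basis of $KE/A$ and let $\lambda_\tau$ be the corresponding coordinate functionals composed with $KE\to KE/A$.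
\end{proof}

This is the only place where the bound $1-\frac1k$ enters: a coset has $k$ elements and each is worth on average $\frac1k$ of a dimension.

\subsection{Proof of Proposition~\ref{prop:key}}

Let $E$ and $A$ be as in the proposition and suppose $xy=\sum_iz_iy_i$ with $z_i\in A$ and $y,y_i\in KH'$. By Lemma~\ref{lem:fin} there is a finite $E'$ with $E\le E'\le H$ and $y,y_i\in K[N_{E'}E']$. The right ideal $A\,KE'$ of $KE'$ contains the $z_i$ and satisfies the same density bound by (F3). Replacing $(E,A)$ by $(E',A\,KE')$, we have to show $xKL\cap A\,KL=0$ for $L=N_EE$. By Lemma~\ref{lem:red} it suffices to show that an element $v$ as in \eqref{eq:xV} lying in $A\otimes U$ is zero.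

Take $a_t,\lambda_t$ from Lemma~\ref{lem:trans}, which applies by \eqref{eq:disj}. The map $\lambda_\tau\otimes1\colon KE\otimes U\to U$ kills $A\otimes U$, so
\begin{equation}\label{eq:sys}
\sum_{t\in\Sigma}\Big(\sum_{a\in P}\lambda_\tau(at)\,\xi_a^{(t)}\Big)\otimes w_t=0\quad\text{in }U\qquad(\tau\in\Sigma).
\end{equation}
These are $|\Sigma|$ equations in $|\Sigma|$ unknowns $w_t$, but the coefficients are vectors, and the coefficient of $w_t$ lies in $U_t$. Since the index sets $t^{-1}P$ are disjoint by \eqref{eq:disj}, the spaces $U_t$ are separate tensor factors,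
\[
U=\Big(\bigotimes_{t\in\Sigma}U_t\Big)\otimes C,\qquad U'_t=\Big(\bigotimes_{t'\in\Sigma\setminus\{t\}}U_{t'}\Big)\otimes C,
\]
where $C$ is the tensor product of the $U^{(g)}$ with $g\notin\bigcup_{t\in\Sigma}t^{-1}P$. This lets us read \eqref{eq:sys} as a linear system over a commutative domain.

Let $(c_j)$ be a basis of $C$ and write $w_t=\sum_jw_{t,j}\otimes c_j$ with $w_{t,j}\in\bigotimes_{t'\neq t}U_{t'}$. For $t\in\Sigma$ choose a basis $\mathcal B_t$ of $U_t$ containing the independent vectors $\xi_a^{(t)}$ $(a\in P)$, and let $\mathcal P$ be the polynomial ring over $K$ in variables $X_\beta$, $\beta\in\bigsqcup_{t\in\Sigma}\mathcal B_t$. For $\Theta\subseteq\Sigma$ let $\iota_\Theta\colon\bigotimes_{t\in\Theta}U_t\to\mathcal P$ be the linear map with $\bigotimes_{t\in\Theta}\beta_t\mapsto\prod_{t\in\Theta}X_{\beta_t}$ for $\beta_t\in\mathcal B_t$. Distinct basis tensors go to distinct monomials, so $\iota_\Theta$ is injective; and $\iota_\Sigma(u\otimes w)=\iota_{\{t\}}(u)\,\iota_{\Sigma\setminus\{t\}}(w)$ for $u\in U_t$ and $w\in\bigotimes_{t'\ne t}U_{t'}$, since both sides are bilinear and agree on basis elements.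 Put
\[
W_{t,j}=\iota_{\Sigma\setminus\{t\}}(w_{t,j}),\qquad\ell_{\tau t}=\sum_{a\in P}\lambda_\tau(at)\,X_{\xi_a^{(t)}} .
\]
Taking the coefficient of $c_j$ in \eqref{eq:sys} and applying $\iota_\Sigma$ gives
\[
\sum_{t\in\Sigma}\ell_{\tau t}W_{t,j}=0\qquad\text{for all }\tau\in\Sigma\text{ and all }j .
\]
Substitute $1$ for the variables belonging to $\xi^{(t)}_{a_t}$ $(t\in\Sigma)$ and $0$ for all others. The variables belonging to the $\xi_a^{(t)}$ are distinct, so $\ell_{\tau t}$ becomes $\lambda_\tau(a_tt)=\delta_{\tau t}$ and the determinant $D$ of the square matrix $(\ell_{\tau t})$ becomes $1$. Hence $D\ne0$ in $\mathcal P$. Multiplying the system by the adjugate matrix gives $DW_{t,j}=0$, and $\mathcal P$ is a domain, so all $W_{t,j}$ vanish. Then all $w_{t,j}$ vanish, so $w_t=0$ for all $t$ and $v=0$. \qed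

\begin{remark}[the hypothesis $d\ge2$]
The proposition is false for abelian $S$. Suppose that $|S|$ is invertible in $K$, that all simple $KS$-modules are one-dimensional, and that $H$ is an infinite elementary abelian group. Let $0\ne x\in K[N_EE]$ with $P\le E$ finite. Since $K[N_EE]$ is a direct sum of modules \eqref{eq:V}, there are a family $(U^{(g)})_{g\in E}$, a basis vector $u$ of $U$ and $t\in E$ with $x(t\otimes u)=z\otimes u$ and $0\ne z\in KE$. Choose a finite subgroup $D\neq1$ with $D\cap E=1$, let $E'=E\times D$, and extend the family by $U^{(gc)}=U^{(g)}$ for $g\in E$, $c\in D$; let $u'$ be a basis vector of the resulting module $U'$. By \eqref{eq:action}, $x(tc\otimes u')=zc\otimes u'$ for $c\in D$. With $\sigma=\sum_{c\in D}c$ we get $x(t\sigma\otimes u')=z\sigma\otimes u'\neq0$, and this lies in $A\otimes U'$ for $A=\sigma KE'$, of dimension $|E'|/|D|\le(1-\frac1k)|E'|$. By Lemma~\ref{lem:red}, $xKH'\cap A\,KH'\neq0$.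
\end{remark}

\section{Essential right ideals have rank one}\label{sec:A}

\begin{proof}[Proof of Theorem~\ref{thm:B}\textup{(1)}]
Let $J$ be an essential right ideal of $KG$ and suppose $r=\operatorname{rk}J<1$. Choose finite subgroups $F_n\le G$ with $\rho_{F_n}(J)>r-\frac1n$. A countable set of countable ordinals is bounded below $\omega_1$, so there is $\alpha$ with $\omega\le\alpha<\omega_1$ and $F_n\le G_\alpha$ for all $n$. Let $J_1=J\cap KG_\alpha$ and $J_0=J_1KG$. From $J\cap KF_n\subseteq J_0\subseteq J$ we get $r-\frac1n<\operatorname{rk}J_0\le r$ for all $n$, so $\operatorname{rk}J_0=r$.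

The group $G_\alpha$ is infinite and locally finite, so it has finite subgroups of arbitrarily large order. Choose one, $P$, of order $k\ge2$ with $r\le1-\frac1k$, and let $0\neq x\in KG_{\alpha+1}$ be given by Proposition~\ref{prop:key} for $H=G_\alpha$. For finite $E$ with $P\le E\le G_\alpha$ we have $\dim(J\cap KE)\le r|E|\le(1-\frac1k)|E|$, and therefore $xKG_{\alpha+1}\cap(J\cap KE)KG_{\alpha+1}=0$. Every finite subset of $J_1$ lies in some such $J\cap KE$, so $J_1KG_{\alpha+1}$ is the union of the right ideals $(J\cap KE)KG_{\alpha+1}$. Since $x$ is the same for all $E$, we obtain $xKG_{\alpha+1}\cap J_1KG_{\alpha+1}=0$, and (F2) gives $xKG\cap J_0=0$.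

As $J$ is essential, $I=xKG\cap J\neq0$, and $I\cap J_0=0$. By Lemma~\ref{lem:rk}(a),(b), $\operatorname{rk}J\ge\operatorname{rk}I+\operatorname{rk}J_0>r$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Proposition~\ref{prop:G} gives the assertions about $G$ and $KG$. By Theorem~\ref{thm:B}(1) and Corollary~\ref{cor:df}, $Q(KG)$ is directly finite.
\end{proof}

\begin{remark}[the length $\omega_1$]
The length of the chain was used once, to trap the $F_n$ in a single $G_\alpha$ that has a successor inside $G$. The chain cannot be stopped earlier. Let $G_0=1$ and let $\lambda$ be a limit ordinal with $\omega<\lambda<\omega_1$. Then $G_\lambda$ is countable (see the proof of Theorem~\ref{thm:B}(3)), the proof of Proposition~\ref{prop:G} applies with $\lambda$ in place of $\omega_1$ and shows that $KG_\lambda$ is prime and nonsingular, and so $Q(KG_\lambda)$ is directly infinite by (i).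
\end{remark}

\section{The structure of $Q(KG)$}\label{sec:B}

Let $R=KG$ and $Q=Q(R)$. Recall that in a regular ring every finitely generated right ideal is generated by an idempotent, so it is projective and a direct summand of the ring; in $Q$ it is also injective, by (Q2).

\subsection{The rank function}

Since all essential right ideals have the same rank, rank does not see essential extensions, and this is what allows it to pass from $R$ to $Q$.

\begin{lemma}\label{lem:ess}
If $T'\subseteq T$ are right ideals of $R$ with $T'$ essential in $T$, then $\operatorname{rk}T'=\operatorname{rk}T$.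
\end{lemma}

\begin{proof}
Let $D$ be a right ideal maximal with $T\cap D=0$. By (E4), (E3) and (E1), $T'\oplus D$ is essential in $R$. By Theorem~\ref{thm:B}(1) and Lemma~\ref{lem:rk}(b), $\operatorname{rk}T'+\operatorname{rk}D=1\ge\operatorname{rk}T+\operatorname{rk}D$, and $\operatorname{rk}T'\le\operatorname{rk}T$ by monotonicity.
\end{proof}

For a right ideal $C$ of $Q$ put $\mu(C)=\operatorname{rk}(C\cap R)$, and for $q\in Q$ put $\nu(q)=\mu(qQ)$.

\begin{lemma}\label{lem:mu}
Let $C,C'$ be right ideals of $Q$.
\begin{itemize}
\item[(a)] If there is an injective $Q$-homomorphism $\psi\colon C\to C'$, then $\mu(C)\le\mu(C')$.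
\item[(b)] If $C\cap C'=0$, then $\mu(C\oplus C')=\mu(C)+\mu(C')$.
\item[(c)] If $C'$ is finitely generated and a homomorphic image of $C$, then $\mu(C')\le\mu(C)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $T=C\cap R$ and $T'=\{r\in T:\psi(r)\in R\}$. By (Q1) and (E2), applied to $\psi\colon T\to Q$, $T'$ is essential in $T$, and $\psi(T')\subseteq C'\cap R$. Lemmas~\ref{lem:rk}(c) and~\ref{lem:ess} give $\mu(C')\ge\operatorname{rk}\psi(T')\ge\operatorname{rk}T'=\mu(C)$.

(b) As $R$-modules, $C\cap R$ is essential in $C$ and $C'\cap R$ in $C'$, by (Q1) and (E1). So $(C\cap R)\oplus(C'\cap R)$ is essential in $C\oplus C'$ by (E3), hence in $(C\oplus C')\cap R$ by (E1). Apply Lemmas~\ref{lem:ess} and~\ref{lem:rk}(b).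

(c) The module $C'$ is projective, so the surjection splits and $C'$ embeds in $C$; apply (a).
\end{proof}

\begin{proposition}\label{prop:nu}
The map $\nu$ is a rank function on $Q$ extending the canonical rank function of $R$, the function $(q,q')\mapsto\nu(q-q')$ is a metric, and $R$ is dense in $Q$.
\end{proposition}

\begin{proof}
We have $\nu(1)=\operatorname{rk}R=1$, and $\nu(q)>0$ for $q\neq0$ because $qQ\cap R\neq0$. From $qq'Q\subseteq qQ$ we get $\nu(qq')\le\nu(q)$. Left multiplication by $q$ maps $q'Q$ onto $qq'Q$, so $\nu(qq')\le\nu(q')$ by Lemma~\ref{lem:mu}(c). For orthogonal idempotents, $(e+e')Q=eQ\oplus e'Q$, and Lemma~\ref{lem:mu}(b) gives additivity.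

For the triangle inequality it suffices to show $\nu(q+q')\le\nu(q)+\nu(q')$. The injective module $qQ$ is a summand of $qQ+q'Q$, say $qQ+q'Q=qQ\oplus C$, and the projection onto $C$ maps $q'Q$ onto $C$. By Lemma~\ref{lem:mu}(b),(c), $\nu(q+q')\le\mu(qQ\oplus C)=\nu(q)+\mu(C)\le\nu(q)+\nu(q')$. Symmetry holds because $(-q)Q=qQ$.

Let $r\in R$ and write $rR=eR$ with $e=e^2\in R$. Then $rQ=eQ$, and $eQ\cap R=eR$ because an element $z$ of the left side satisfies $z=ez$. So $\nu(r)=\operatorname{rk}(rR)$, which is the canonical rank of $r$ by Lemma~\ref{lem:rk}(a).

Let $q\in Q$ and $\varepsilon>0$. The essential right ideal $(R:q)$ has rank $1$, so $\rho_F((R:q))>1-\varepsilon$ for some finite $F$. As $KF$ is semisimple, $(R:q)\cap KF=eKF$ for an idempotent $e$, and $\nu(e)=\dim(eKF)/|F|>1-\varepsilon$. Then $qe\in R$ and $\nu(q-qe)=\nu(q(1-e))\le\nu(1-e)=1-\nu(e)<\varepsilon$.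
\end{proof}

\subsection{Simplicity}

A nonzero ideal of $Q$ will be seen to contain an idempotent $e$ of rank greater than $\frac12$. To absorb the small complement $1-e$ into the ideal we need to compare $(1-e)Q$ with $eQ$, and primeness makes any two such modules comparable.

\begin{lemma}\label{lem:comp}
For idempotents $e,e'\in Q$, one of the modules $eQ$, $e'Q$ is isomorphic to a direct summand of the other.
\end{lemma}

\begin{proof}
Consider isomorphisms $\varphi\colon B\to B'$ between submodules $B\le eQ$ and $B'\le e'Q$, ordered by extension, and choose a maximal one by Zorn's lemma. The injective modules $eQ$ and $e'Q$ contain injective hulls of $B$ and $B'$, and $\varphi$ extends to an isomorphism of these hulls. By maximality $B$ and $B'$ are themselves injective, so $eQ=B\oplus cQ$ and $e'Q=B'\oplus c'Q$, where the complements, being summands of $Q$, are generated by idempotents $c,c'$. Suppose $c,c'\neq0$. Since $Q$ is prime there is $0\neq z\in c'Qc$. As $zc=z$, left multiplication by $z$ maps $cQ$ onto the projective module $zQ\subseteq c'Q$, so it restricts to an isomorphism $B_1\to zQ$ for some $0\ne B_1\le cQ$.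 Together with $\varphi$ this gives an isomorphism $B\oplus B_1\to B'\oplus zQ$ properly extending $\varphi$, a contradiction. So $c=0$, and then $eQ\cong B'$, or $c'=0$, and then $e'Q\cong B$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}\textup{(2)}]
By Proposition~\ref{prop:nu} only simplicity remains. Let $I\neq0$ be an ideal of $Q$. Then $I_0=I\cap R$ is a nonzero ideal of $R$, and it is essential as a right ideal: if $T\neq0$ is a right ideal, then $0\neq TI_0\subseteq T\cap I_0$ because $R$ is prime. So $\operatorname{rk}I_0=1$. Choose a finite $F$ with $\rho_F(I_0)>\frac12$ and write $I_0\cap KF=eKF$ with $e=e^2$; then $e\in I$ and $\nu(e)>\frac12>\nu(1-e)$. By Lemma~\ref{lem:mu}(a), $eQ$ does not embed in $(1-e)Q$. By Lemma~\ref{lem:comp}, $(1-e)Q$ is isomorphic to a summand of $eQ$, so there is a surjection $\pi\colon eQ\to(1-e)Q$. Its image is $\pi(e)Q=\pi(e)eQ\subseteq I$. Hence $1-e\in I$ and $1\in I$.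
\end{proof}

\subsection{Cardinality}

\begin{proof}[Proof of Theorem~\ref{thm:B}\textup{(3)}]
By construction $G_0\le G$. Let $\kappa=\max(|G_0|,\aleph_0)$. We show $|G_\alpha|\le\kappa$ for $\alpha<\omega_1$ by induction. If $|H|\le\kappa$, then $H$ has at most $\kappa$ finite subsets $T$ and each $N_T$ is finite, so $|N|\le\kappa$ and $|S\wr H|\le\kappa$. At a countable limit ordinal we take a countable union of sets of size at most $\kappa$. Hence $|G|\le\aleph_1\cdot\kappa=\max(|G_0|,\aleph_1)$. Conversely $G$ contains $G_0$, and it contains an element of $G_{\alpha+1}\setminus G_\alpha$ for each $\alpha<\omega_1$. So $|G|=\max(|G_0|,\aleph_1)$. Finally, in a countable group all conjugacy classes are countable, so by (i) no counterexample to the assertion in the Problem is countable.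
\end{proof}

\begin{thebibliography}{9}

\bibitem{Connell}
Connell, Canad. J. Math. \textbf{15} (1963).

\bibitem{MQR}
\emph{Maximal Quotient Rings},
\texttt{https://ir.canterbury.ac.nz/\allowbreak bitstream/\allowbreak handle/\allowbreak 10092/\allowbreak 8889/\allowbreak hannah\_thesis.pdf?\allowbreak isAllowed=y\&sequence=1}

\bibitem{Rado}
R. Rado, Quart. J. Math. Oxford \textbf{13} (1942), 83--89.

\end{thebibliography}
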